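# Finite-Crossing Two-Way Pushdown Counter Machines on Bounded Languages

## 1. A stack that triples a head position

Here is a machine $E_1$ with a two-way input head and a pushdown stack. Its input is $b^ma^n$, written between end markers $\triangleright$ and $\triangleleft$. The head starts on $\triangleright$. The *offset* of a cell of the $a$-block is its number, counted from the left, starting with $1$.

1. Read $b^m$ from left to right and push $Z$ for each $b$. Enter the $a$-block and move right to offset $2$.
2. While the top of the stack is $Z$, perform a *round*: pop the $Z$; then, a nondeterministically chosen number $\kappa\ge 0$ of times, move left one cell and push $Y$; then, while the top is $Y$, pop it and move right three cells.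
3. When only the bottom symbol is left, move one cell right and accept if and only if $\triangleleft$ is scanned.

In steps 1 and 2, once it is in the $a$-block, $E_1$ rejects if it scans a symbol other than $a$.

Let $y_0=2$, and let $y_i$ be the offset after round $i$ and $\kappa_i$ the choice made in it. The left sweep ends at offset $y_{i-1}-\kappa_i$, which must be at least $1$. The right sweep then adds $3\kappa_i$. So
$$0\le\kappa_i\le y_{i-1}-1,\qquad y_i=y_{i-1}+2\kappa_i ,$$
and the machine accepts exactly when $n=y_m$. The right end is never overrun on the way, because $y_i\le y_m$.

Now compute by hand. For $m=0$ only $n=2$ is accepted. For $m=1$ we have $\kappa_1\in\{0,1\}$, so $n\in\{2,4\}$. For $m=2$, offset $2$ leads to $2,4$, and offset $4$ leads to $4,6,8,10$; so $n\in\{2,4,6,8,10\}$. In general, one round from an even $y$ reaches exactly the even numbers in $[y,3y-2]$. If the offsets reachable after $m$ rounds are the even numbers in $[2,3^m+1]$, then after $m+1$ rounds they include these numbers again (take $\kappa=0$) and the even numbers in $[3^m+1,\,3(3^m+1)-2]$, and nothing larger; and $3(3^m+1)-2=3^{m+1}+1$. Hence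
$$\{(m,n): E_1\text{ accepts }b^ma^n\}=\{(m,y): y\text{ even},\ 2\le y\le 3^m+1\}. \tag{1}$$

Recall that $Q\subseteq\mathbb N^k$ is *semilinear* if it is a finite union of *linear* sets $\{v_0+\sum_{j=1}^r t_jv_j\mid t_j\in\mathbb N\}$ with $v_0,\dots,v_r\in\mathbb N^k$. The vectors $v_1,\dots,v_r$ are the periods. For example, $\{(m,n):n\ge 2m\}$ is linear, with $v_0=0$ and periods $(1,2),(0,1)$. The set (1) grows too fast to be semilinear.

**Lemma 1 (growth).** If $S\subseteq\mathbb N^2$ is semilinear and $\{y:(m,y)\in S\}$ is finite for every $m$, then there is a constant $C$ with $y\le C(m+1)$ for all $(m,y)\in S$.

*Proof.* Take one linear piece, with $v_0=(\alpha_0,\beta_0)$ and periods $(\alpha_j,\beta_j)$. A period with $\alpha_j=0$ must have $\beta_j=0$, since otherwise some section would be infinite. All other periods have $\alpha_j\ge1$, so there is $C'$ with $\beta_j\le C'\alpha_j$ for all $j$. A point $(m,y)$ of the piece satisfies $y=\beta_0+\sum t_j\beta_j\le\beta_0+C'\sum t_j\alpha_j\le \beta_0+C'm$. Take the maximum over the finitely many pieces. $\square$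

How does $E_1$ manage exponential growth? To reach $n=3^m+1$ it must choose $\kappa_i=y_{i-1}-1$ in every round: it returns to offset $1$ and then travels to $3y_{i-1}-2$. So it crosses the boundary between offsets $1$ and $2$ once in step 1 and twice in each round, that is, $2m+1$ times. No constant bounds the number of crossings.

Let us forbid that. Let $E_1^{(r)}$ be $E_1$ with a count in its finite state that allows $\kappa_i>0$ in at most $r$ rounds. Each boundary is now crossed at most $2r+1$ times in every accepting computation: at most once outside the rounds, and at most twice in each round with $\kappa_i>0$. Rounds with $\kappa_i=0$ do nothing, so the reachable offsets are those of $E_1$ after $\min(m,r)$ rounds: the even $y\in[2,3^{\min(m,r)}+1]$. This set is semilinear: finitely many points with $m<r$, and the finitely many linear sets $\{(r,y)+t(1,0)\}$ with $y$ even, $2\le y\le 3^r+1$.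

So a bound on the number of crossings destroyed this example. Does such a bound always force semilinearity, for every machine with a stack, and even if the machine also has reversal-bounded counters?

## 2. Crossing numbers, bounded languages and semilinear sets

**Definition 1 (machines).** A counter machine is a finite automaton with a finite number of counters. Each counter holds a nonnegative integer, can be incremented, decremented and tested for zero, and is *1-reversal*: once it has been decremented it can never be incremented again. DCM (resp. NCM) is the class of deterministic (resp. nondeterministic) one-way such machines. DPCM (resp. NPCM) is the class of deterministic (resp. nondeterministic) such machines with an additional pushdown stack.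

The history $0,1,2,1,0$ of a counter is allowed; the history $0,1,0,1$ is not. For example, a DCM with one counter accepts $\{a^ib^i\}$: increment on each $a$, decrement on each $b$, test for zero at the end.

**Definition 2 (two-way, finite-crossing).** A two-way machine reads its input between end markers, and at each step its head moves left, moves right or remains stationary. It is *finite-crossing* if there is a constant $c$ such that, in every accepting computation, the head crosses the boundary between any two adjacent input cells at most $c$ times. A single computation is called *$c$-crossing* if it satisfies this bound.

The machine $E_1^{(r)}$ is finite-crossing with $c=2r+1$; $E_1$ is not finite-crossing. An NPDA is an NPCM without counters, so both are two-way NPCM.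

**Definition 3 (bounded languages).** A language $L$ is *bounded* if $L\subseteq w_1^*\cdots w_k^*$ for some $k\ge1$ and words $w_1,\dots,w_k$. For such $L$ put $Q(L)=\{(i_1,\dots,i_k)\in\mathbb N^k\mid w_1^{i_1}\cdots w_k^{i_k}\in L\}$. If $Q(L)$ is semilinear, $L$ is *bounded semilinear*.

With $w_1=b$, $w_2=a$, the set (1) is $Q(L(E_1))$. For $L=\{(ab)^ia^i\}$ with $w_1=ab$, $w_2=a$, we get the linear set $Q(L)=\{(i,i)\}$.

The following known results may be used. Over bounded languages, DCM = NPCM (one-way). A bounded language is accepted by a one-way DCM if it is bounded semilinear. Ibarra and Seki proved that a bounded language accepted by a finite-crossing two-way *DPCM* is bounded semilinear, and hence is accepted by a one-way DCM. The analogous problem for finite-crossing two-way *NPCM* comes from "One-Reversal Counter Machines And Multihead Automata: Revisited", https://core.ac.uk/download/pdf/82784364.pdf. The answer is yes.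

**Theorem 1.** Let $L\subseteq w_1^*\cdots w_k^*$ be accepted by a finite-crossing two-way NPCM. Then $Q(L)$ is semilinear, so $L$ is bounded semilinear. Hence $L$ is accepted by a one-way DCM.

We use two textbook facts. A *Presburger formula* is a first-order formula over $\mathbb N$ built from addition, order and constants; for instance "$\exists t\,(n=t+t+1)$" defines the odd numbers. The Ginsburg–Spanier theorem says that the Presburger-definable subsets of $\mathbb N^k$ are exactly the semilinear ones. In particular, semilinear sets are closed under finite unions, projections and translations by vectors of $\mathbb N^k$. The second fact is the triple construction, which turns a pushdown automaton into a context-free grammar; we recall it when it is used. The *Parikh map* $\Psi$ sends a word to the vector of the numbers of occurrences of its letters.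

**Conventions on transitions.** There are $\nu$ counters. A transition depends on the state, the scanned symbol, the top stack symbol and the zero/positive pattern of the counters. It changes the state, moves the head by $-1,0$ or $+1$, replaces the top stack symbol by a word of length at most $2$, and adds $\epsilon_i\in\{-1,0,1\}$ to counter $i$, with $\epsilon_i=-1$ only if counter $i$ is positive. The bottom stack symbol is never removed, the head starts on $\triangleright$ and never leaves $\triangleright\cdots\triangleleft$, and the machine accepts by entering an accepting state, where it halts. Other usual formats (longer pushes, acceptance by halting in a final state or with empty stack) are brought to this form by inserting stationary steps and, for acceptance, a new accepting state entered by a stationary step. Each accepting computation of the new machine has the head moves of an accepting computation of the old one, possibly cut off at its first accepting state. So the crossing bound is inherited.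

## 3. One letter per block

**Step 1 (normalizing the input).** The purpose of this step is to replace the words $w_j$ by distinct letters, to make all exponents positive, and to count the boundaries at the end markers.

*Empty words.* If $w_j=\varepsilon$, then $Q(L)$ does not depend on coordinate $j$; delete that coordinate. If all $w_j$ are empty, $Q(L)$ is $\emptyset$ or $\mathbb N^k$. So assume that all $w_j\neq\varepsilon$.

*Distinct letters.* Let $a_1,\dots,a_k$ be distinct letters. We build $M'$ that on $a_1^{n_1}\cdots a_k^{n_k}$ simulates $M$ on $w_1^{n_1}\cdots w_k^{n_k}$. A cell $a_j$ represents one copy of $w_j$, and the state of $M'$ stores the place of $M$'s head in this copy. Moves inside a copy become stationary steps. A move of $M$ out of a copy becomes a move of $M'$. When $M'$ enters a cell from the left it stores "first"; when it enters from the right it stores "last", which is resolved to $|w_j|$ when the letter $a_j$ is read. Accepting computations of $M'$ correspond to those of $M$, and each boundary between adjacent cells of $M'$ corresponds to a boundary between adjacent cells of $M$ and is crossed equally often. So every accepting computation of $M'$ on these inputs is $c$-crossing, and $Q(L)=\{n\in\mathbb N^k: M'\text{ accepts }a_1^{n_1}\cdots a_k^{n_k}\}$.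

*Positive exponents.* $Q(L)$ is the finite union, over $J\subseteq\{1,\dots,k\}$, of the parts where $n_j\ge1$ exactly for $j\in J$. It suffices to treat each part, using only the letters $a_j$ with $j\in J$. For $J=\emptyset$ the part has at most one point.

*End markers.* We want the boundary between a marker and its neighbor to be crossed at most $c$ times as well. If Definition 2 is read so that these boundaries are counted, nothing is to be done. Otherwise, take a part with all exponents positive, with letters renumbered $a_1,\dots,a_k$. If $k=1$, split off the single point $n_1=1$. Let $M''$ be the machine whose left marker stands for the two cells "$\triangleright$, first letter" and whose right marker stands for the two cells "last letter, $\triangleleft$". Its state stores which of the two cells is scanned; on entry from outside this is always the letter cell. Moves between the two cells become stationary. On $a_1^{n_1'}\cdots a_k^{n_k'}$, where $n'$ is $n$ with the first and the last coordinate lowered by $1$ (for $k=1$: $n'=n-2$), $M''$ simulates $M'$ on $a_1^{n_1}\cdots a_k^{n_k}$. Every boundary of $M''$, those at its markers included, is a boundary between two genuine input cells of $M'$, so it is crossed at most $c$ times. The part in question is a translate of the set of $n'\in\mathbb N^k$ accepted by $M''$, plus at most one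 point if $k=1$. Since $n'$ may have zero coordinates, split once more by support.

From now on, $M$ is a machine on inputs $a_1^{n_1}\cdots a_k^{n_k}$ with $k\ge1$ and $n\in\mathbb N_{\ge1}^k$ such that in every accepting computation every boundary between adjacent cells, markers included, is crossed at most $c$ times. We must show that the set of accepted $n\in\mathbb N_{\ge1}^k$ is semilinear.

The tape consists of *blocks* $0,1,\dots,k+1$ of lengths $n_0=1$ (the cell $\triangleright$), $n_1,\dots,n_k$, and $n_{k+1}=1$ (the cell $\triangleleft$). A head position is a pair $(b,x)$ with offset $1\le x\le n_b$ in block $b$.

## 4. Accepting computations as words of a context-free grammar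

**Step 2 (encoding).** The purpose is to describe accepting computations on $n$ as words of one fixed context-free language that satisfy two extra conditions: one on letter counts (for the counters) and one on the order of the letters (for the head).

*The pushdown automaton $P$.* It has no input tape. Its states are the triples $(p,b,s)$, where $p$ is a state of $M$, $b$ is a block and $s\in\{\hat0,\uparrow,\downarrow,\check0\}^\nu$ lists the counter statuses, together with one further state $q_{\rm end}$. The statuses mean: zero and never incremented ($\hat 0$); positive and never decremented ($\uparrow$); positive and already decremented ($\downarrow$); zero after decrements ($\check0$). The initial state is $(p_0,0,\hat0^\nu)$. A transition of $P$ from $(p,b,s)$ simulates a transition of $M$ that is applicable to $p$, the symbol of block $b$, the top stack symbol and the zero pattern given by $s$. It also has a head type: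

* stay;
* internal move $\mathtt R$ or $\mathtt L$ (within block $b$);
* crossing move to block $b+1$ or $b-1$, if that block exists.

If the transition of $M$ moves the head, $P$ guesses whether the move is internal or crossing. Statuses are updated as follows: $\epsilon_i=0$ changes nothing; $\epsilon_i=+1$ allows $\hat0\to\uparrow$ and $\uparrow\to\uparrow$; $\epsilon_i=-1$ allows a change from $\uparrow$ or $\downarrow$ to $\downarrow$ or to $\check0$, guessed. Nothing else is allowed. From a state $(p,b,s)$ with $p$ accepting, the only transitions lead to $q_{\rm end}$ without changing the stack; in $q_{\rm end}$ all stack symbols are popped, the bottom symbol included. The transitions into and inside $q_{\rm end}$ are neutral: they involve no head move and no counter change. Each transition of $P$ is its own letter, so a run of $P$ is spelled by a word.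

*The grammar $G$.* By the triple construction, the nonterminals are $[p,Z,q]$ with $p,q$ states of $P$ and $Z$ a stack symbol. For a letter $\lambda$ leading from $p$ to $p'$ with $Z$ on top, the rules are $[p,Z,p']\to\lambda$ if $Z$ is popped; $[p,Z,q]\to\lambda[p',Y,q]$ if $Z$ is replaced by $Y$; and $[p,Z,q]\to\lambda[p',Y_1,r][r,Y_2,q]$ if $Z$ is replaced by $Y_1Y_2$ with $Y_1$ on top (all $q,r$). Then $[p,Z,q]$ derives $z$ exactly when $z$ spells a run from state $p$ with stack $Z$ to state $q$ with empty stack. The start symbol is $[(p_0,0,\hat0^\nu),Z_0,q_{\rm end}]$, with $Z_0$ the bottom symbol. Every right-hand side has length between $1$ and $3$. Let $N$ be the set of nonterminals.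

*Counters.* Let $\mathrm{inc}_i$, $\mathrm{dec}_i$, $\omega_i$ be the numbers of letters that increment counter $i$, decrement counter $i$, and change status $i$ to $\check0$. Since $\check 0$ is never left, $\omega_i\le1$ in words of $L(G)$. Let $\Lambda$ be the semilinear set of Parikh vectors such that, for all $i$,
$$\bigl(\omega_i=0\wedge(\mathrm{dec}_i=0\vee\mathrm{dec}_i<\mathrm{inc}_i)\bigr)\ \vee\ \bigl(\omega_i\ge1\wedge\mathrm{inc}_i=\mathrm{dec}_i\bigr). \tag{2}$$

*Head.* A word $z\in L(G)$ *fits* $n\in\mathbb N_{\ge1}^k$ if positions evolve legally. Start at $(0,1)$. An $\mathtt R$ needs $x<n_b$ and gives $x+1$. An $\mathtt L$ needs $x>1$ and gives $x-1$. A right crossing needs $x=n_b$ and goes to $(b+1,1)$. A left crossing needs $x=1$ and goes to $(b-1,n_{b-1})$. The block in the state of $P$ starts at $0$ and changes exactly at crossing letters, so it agrees with the block of the position.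

For example, $E_1$ on $a^2$ (the part $m=0$, so $k=1$) crosses from $\triangleright$ into the block, makes one internal $\mathtt R$, crosses to $\triangleleft$, accepts by a stationary step, and $P$ then makes two neutral steps. This word fits $n_1=2$; it does not fit $n_1=3$, because the second crossing needs $x=n_1$.

**Lemma 2 (encoding).** $M$ accepts $a_1^{n_1}\cdots a_k^{n_k}$ if and only if some $z\in L(G)$ with $\Psi(z)\in\Lambda$ fits $n$. Every such $z$ encodes an accepting computation of $M$ on this input with the same head moves.

*Proof.* Given an accepting computation, record at each step the true block, head type and counter statuses. By 1-reversal these follow the update rules, so after adding the neutral letters we get $z\in L(G)$ that fits $n$. If $\omega_i=0$ and $\mathrm{dec}_i\ge1$, the final status is $\downarrow$, so the final value $\mathrm{inc}_i-\mathrm{dec}_i$ is positive. If $\omega_i=1$, the final status is $\check 0$, so the final value is $0$. Hence $\Psi(z)\in\Lambda$.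

Conversely, let $z\in L(G)$ fit $n$ with $\Psi(z)\in\Lambda$. Then $z$ spells a run of $P$, the scanned symbols and head moves are correct, and the run reaches $q_{\rm end}$ through an accepting state. It remains to check that statuses agree with the true values, that is, with the partial sums of the $\epsilon_i$.

* At $\hat0$ there has been no change, so the value is $0$.
* At $\uparrow$ there have been increments and no decrements, so the value is positive.
* At $\downarrow$ at least one decrement has happened and all later changes are decrements. If $\omega_i=0$, then (2) and $\mathrm{dec}_i\ge1$ make the final value positive, so the current value is positive. If $\omega_i=1$, the decrement that leads to $\check0$ is still to come and the final value is $0$ by (2), so the current value is positive.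
* At $\check0$ no later change occurs, so the value is the final one, $\mathrm{inc}_i-\mathrm{dec}_i=0$.

Hence every transition is applicable, and no counter is incremented after a decrement. So $z$ encodes an accepting computation with the same head moves. $\square$

**Definition 4.** A derivation tree of $G$ with the start symbol at its root is *good for $n$* if its yield $z$ satisfies $\Psi(z)\in\Lambda$ and fits $n$.

## 5. Shuffling loops and the drift of the head

The counter condition depends only on $\Psi(z)$; it does not see the order of the letters. So the natural attempt is the one familiar from Parikh's theorem. Take a derivation tree of an accepting computation on $n$. Cut out small loops of the tree (a loop lies between two nodes with the same nonterminal), collect equal loops at one place, and arrive at a small tree with sorted powers of finitely many loops. There are only finitely many such patterns, and each of them should be describable by a Presburger formula in the exponents and $n$.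

The head condition is the only obstacle, and a crossing bound seems to remove it. Moving one loop with at most $B$ letters changes the offset of the head, at any moment, by at most $2B$. So leave alone all letters executed within a fixed distance of a block end; by the crossing bound they are few. Everything else happens far from the ends, and a bounded shift does no harm.

The argument stops working at the second move. The number of moves grows with $n$ while the margin is fixed, so the shifts add up. A toy version, with one nonterminal and a stationary letter $o$, is the grammar $A\to\mathtt RA$, $A\to\mathtt LA$, $A\to o$. The tree with yield $(\mathtt R\mathtt L)^so$, executed from offset $x$, visits only $x$ and $x+1$. Sorting its loops gives $\mathtt R^s\mathtt L^so$, which visits $x+s$ and may run off the block.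

Better bookkeeping cannot help as long as one uses only the crossing bound of the *single* computation with which one starts. The machine $E_1$ shows this.

**Example B.** There is a two-way NPDA, namely $E_1$, such that the set of inputs having *some* 3-crossing accepting computation is a non-semilinear subset of $b^*a^*$.

*Proof.* For given $m$ choose $\kappa_i=2^{i-1}$. Then $y_i=2^{i+1}$, since $y_0=2$ and $2^i+2\cdot2^{i-1}=2^{i+1}$; the choice is allowed, since $2^{i-1}\le2^i-1$. Round $i$ goes from $2^i$ left to $2^{i-1}$ and then right to $2^{i+1}$. Let $1\le i\le m$ and consider a boundary between two offsets in $[2^{i-1},2^i]$. It is crossed once on the first arrival (in the right sweep of round $i-1$, or in step 1 if $i=1$) and twice in round $i$. Later rounds stay at offsets $\ge2^i$. Rounds before $i-1$ do not exceed $2^{i-1}$, and neither does step 1 if $i\ge2$. So the boundary is crossed three times. Boundaries between offsets in $[2^m,2^{m+1}]$ and all remaining ones are crossed once. Hence $(m,2^{m+1})$ belongs to the set $Q_3$ of pairs with a 3-crossing accepting computation, for every $m$. Since $Q_3$ is contained in (1), its sections are finite. By Lemma 1 it is not semilinear. $\square$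

(This concerns only that set of inputs. $E_1$ accepts other inputs too, and nothing is claimed about machines all of whose accepted inputs have a 3-crossing accepting computation.)

Suppose that some procedure turned any one $c$-crossing accepting computation on $n$ into an accepting computation on $n$ whose pattern comes from a finite list depending only on the machine and $c$. Section 10 will show that the inputs served by one pattern form a semilinear set. For $E_1$ and $c=3$ we would get a semilinear set that contains all $(m,2^{m+1})$ and lies inside (1), which Lemma 1 forbids. So the procedure must use more.

What is left unused is the word *every* in Definition 2. Each rearranged computation is again an accepting computation on the same input, so it too is $c$-crossing and has few letters near block ends. Hence among all accepting computations on $n$ there is one with the **maximum** number of letters near block ends. Start from that one. A single move shifts the head by at most the width of the margin, so it is legal. If it brought some letter into the margin, the new computation would have more letters near block ends than the maximum. So after the move the margin is fully intact, and the next move can be made under the same conditions as the first. In the toy, sort $(\mathtt R\mathtt L)^so$ by adjacent swaps, each of which changes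 one visited offset by $2$. If the walk ever entered the margin (of width at least $2$), then at the first entrance it would still be legal and would have an additional letter near the end. From a maximal start this never happens. The rest of the proof carries this out for trees.

## 6. Margins and the most heavily marked tree

**Step 3 (the extremal tree).** The purpose is to fix the width $D$ of the margin, to bound the number of letters executed in the margins, and to choose the tree we start from. Put
$$K=3|N|,\qquad B=3^{K^2+1},\qquad D=4B .$$
Here $K$ will bound a number of labels, $B$ the number of letters of a pump, and $D$ the shift caused by one move.

**Definition 5.** Given a tree good for $n$, a letter occurrence of its yield is *marked* if it is a crossing move, or if it is an internal move between offsets $x,x'$ of a block $b$ that are not both in $[1+D,\,n_b-D]$. The number of marked letters of $T$ is $\mu(T)$.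

If we pretend that $D=2$ and $n_b=10$, the unmarked internal moves are those inside $[3,8]$; a move across the boundary between $j$ and $j+1$ is marked for $j=1,2,8,9$. In general, a marked internal move crosses a boundary between offsets $j,j+1$ with $j\le D$ or $j\ge n_b-D$. There are at most $2D$ such boundaries in each of the blocks $1,\dots,k$, and blocks $0,k+1$ have no internal boundaries. If $n_b\le 2D$, all internal moves in block $b$ are marked.

**Lemma 3.** For every $n$ and every tree $T$ good for $n$,
$$\mu(T)\le M_0:=c(k+1)+2Dkc . \tag{3}$$

*Proof.* By Lemma 2, $T$ encodes an accepting computation of $M$ with the same head moves, so this computation is $c$-crossing. Crossing moves use the $k+1$ boundaries between consecutive blocks. Marked internal moves use at most $2Dk$ boundaries. Each is used at most $c$ times. $\square$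

*From here to the end of Section 9, fix an accepted $n$, and let $T$ be a tree good for $n$ for which $\mu(T)$ is maximum among all trees good for $n$.* It exists: some good tree exists by Lemma 2, and $\mu$ is bounded by (3).

For a word $U$ of letters without crossing moves, let $\delta(U)$ be the number of $\mathtt R$ minus the number of $\mathtt L$ in $U$. If $U$ is executed from offset $x$, the *offsets visited by $U$* are $x+\delta(X)$ for all prefixes $X$ of $U$.

## 7. Cutting the tree at its marked leaves

**Step 4 (decomposition).** The purpose is to split $T$ into a bounded number of pieces that contain no marked letter.

Let $W$ be the set consisting of the root and the marked leaves, closed under lowest common ancestors (lca). Then $|W|\le2M_0+1$. To see this, list the $g\le M_0+1$ generating nodes in depth-first order as $u_1,u_2,\dots,u_g$. Let $w=\mathrm{lca}(u_i,u_j)$ with $i<j$ and $w\ne u_i$. Then $u_i$ lies below some child $w_1$ of $w$ (or is $w_1$), and $u_j$ does not lie in the subtree of $w_1$. So for some $i\le t<j$ the node $u_t$ lies in the subtree of $w_1$ and $u_{t+1}$ does not; both are proper descendants of $w$, and $\mathrm{lca}(u_t,u_{t+1})=w$. So pairwise lca's add at most $g-1$ nodes. The set is then closed, because the lca of several nodes is the lca of the first and the last of them in depth-first order.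 Altogether $|W|\le2g-1\le2M_0+1$.

Write $T_v$ for the subtree at $v$. Let $v\notin W$ be a child of a node of $W$.

**Definition 6 (components).** If $T_v$ contains no node of $W$, then $T_v$ is a *tree component*, with yield $U$; we put $V=\varepsilon$. Otherwise $T_v$ has a unique topmost node $v^*\in W$, because two incomparable topmost nodes would have an lca in $W$ above them. The *context component* at $v$ is $T_v$ with all proper descendants of $v^*$ removed; $v^*$ is its *hole*. Its yield is the pair $(U,V)$ with $\mathrm{yield}(T_v)=U\cdot\mathrm{yield}(T_{v^*})\cdot V$. The hole is not counted in $U$ or $V$.

There are at most $3|W|$ components, since every node has at most $3$ children. Every node lies in $W$ or in a component: below its nearest ancestor in $W$ the path continues with some $v\notin W$, and the node lies in the component at $v$. All marked leaves are in $W$, so all letters of $U$ and $V$ are unmarked. Therefore $U$ and $V$ contain no crossing letters; each is a contiguous factor of the yield of $T$, executed while the head stays in one block. Moreover: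
$$\text{if } U \text{ contains an internal move, all offsets visited by } U \text{ lie in } [1+D,\,n_b-D], \tag{4}$$
where $b$ is the current block, and likewise for $V$. Indeed, each visited offset is then an end of an unmarked internal move of $U$.

**Definition 7 (colors).** In a context component, the nodes on the path from $v$ to $v^*$, both included, get color $\mathrm{sp}$ (spine), the nodes to the left of this path get $\mathrm{le}$, those to the right get $\mathrm{ri}$. In a tree component every node gets $\mathrm{le}$. A *colored label* is a pair (nonterminal, color). There are at most $K=3|N|$ of them.

The letters of $U$ are exactly the $\mathrm{le}$-colored leaves and those of $V$ are the $\mathrm{ri}$-colored leaves.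

*Example.* Take the toy rules $A\to tAH$, $A\to s$, $H\to u$ and the tree with yield $t^jsu^j$, with $A$-nodes $A_0,\dots,A_j$ from top to bottom and $j\ge1$. Suppose that only the leaf $s$ is marked. Then $W=\{A_0,s\}$. The children of $A_0$ start three components: the single leaf $t$; the subtree of $H$ with yield $u$; and the context component at $A_1$ with hole $s$. The last has spine $A_1,\dots,A_j,s$ and yield $(t^{j-1},u^{j-1})$, and for $j\ge2$ its colored labels are $(A,\mathrm{sp})$ and $(H,\mathrm{ri})$.

## 8. Small pumps that lose no label

**Step 5 (pumps).** The purpose is to find, in every tall component, a bounded loop whose removal leaves at least one node of every colored label that occurs. Such nodes are needed later as places to put loops back.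

Let $C$ be a colored tree as in Section 7, possibly with a hole; the trivial context that consists of the hole alone is allowed. Let $N(C)$ be the set of colored labels of its nonterminal nodes, including the hole if that is a nonterminal.

**Definition 8 (pumps).** Let $\xi$ be a proper ancestor of $\zeta$ in $C$, both with colored label $\alpha$. The context $\pi$ with node set $C_\xi\setminus C_\zeta$, root label $\alpha$ and hole label $\alpha$ is a *pump of type $\alpha$*. *Removing* it replaces $C_\xi$ by $C_\zeta$; the node $\zeta$ survives. *Inserting* a pump $\pi$ of type $\alpha$ above a node $d$ of label $\alpha$ replaces $C_d$ by $\pi[C_d]$.

Both operations give legal trees of $G$ with correct colors and the same root label. If $\alpha$ has color $\mathrm{sp}$, then $\xi,\zeta$ are on the spine, the hole of $C$ lies in $C_\zeta$ and survives, and $\pi$ contributes its left yield to $U$ and its right yield to $V$. If $\alpha$ has color $\mathrm{le}$ (or $\mathrm{ri}$), then $C_\xi$ does not contain the hole, and all letters of $\pi$ belong to $U$ (or to $V$). Consequently, *removing a pump and inserting it above a node of the same colored label preserves the multiset of letters of $U$, and that of $V$.*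

In the example of Section 7 the pump between $A_1$ and $A_2$ has nodes $A_1,t,H,u$, left yield $t$, right yield $u$ and type $(A,\mathrm{sp})$. For $j=2$ its removal loses the label $(H,\mathrm{ri})$; for $j=3$ it does not, since the $H$ below $A_2$ remains.

The *height* of $C$ is the maximal number of nonterminal nodes on a downward path.

**Lemma 4.** If $C$ has height greater than $K^2$, then $C$ contains a pump with at most $B$ letters, contained in a subtree of height at most $K^2+1$, whose removal leaves $N(C)$ unchanged.

*Proof.* Choose a nonterminal node $\xi$ such that $C_\xi$ has height $>K^2$ and no proper descendant has this property. The height of $C_\xi$ is then exactly $K^2+1$. Every node has at most $3$ children, so $C_\xi$ has at most $3^{K^2+1}=B$ leaves. Take a path in $C_\xi$ with $K^2+1$ nonterminal nodes. There are at most $K$ colored labels, so some label $\alpha$ occurs at $K+1$ nodes $\xi_0,\dots,\xi_K$ of the path, listed from top to bottom. The $K$ pumps $\kappa_i$ between $\xi_i$ and $\xi_{i+1}$, $0\le i<K$, have pairwise disjoint node sets, and each has at most $B$ letters.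

Suppose that the removal of each $\kappa_i$ lost some label $\beta_i\in N(C)$. Then all nodes labeled $\beta_i$ lie in $\kappa_i$. By disjointness, $\beta_0,\dots,\beta_{K-1}$ are pairwise distinct. Also $\beta_i\neq\alpha$, because $\xi_{i+1}$ survives. So there are $K$ labels different from $\alpha$, hence at least $K+1$ labels, a contradiction. A removal creates no new labels, so for some $i$ the removal of $\kappa_i$ leaves $N(C)$ unchanged. $\square$

## 9. Moving one pump at a time

**Step 6 (the sequence of moves).** The purpose is to describe how one component is brought into a form of bounded height with sorted chains of pumps, by moves that each touch at most two pumps.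

Let $C_0$ be a component of $T$. By repeated use of Lemma 4, remove pumps $\pi_1,\dots,\pi_r$ one after another to obtain $C_0,C_1,\dots,C_r=S$, where $S$ has height at most $K^2$ and $N(S)=N(C_0)$. This ends, because each removal deletes nodes. The node sets decrease, so the nodes of $S$ are nodes of every $C_i$. For each $\alpha\in N(S)$ choose one node $d_\alpha$ of $S$ with label $\alpha$. The $d_\alpha$ are pairwise distinct, they are nodes of every $C_i$, and none of them is a node of any $\pi_i$, since the nodes of $\pi_i$ are deleted. The type of every $\pi_i$ belongs to $N(C_{i-1})=N(S)$.

**Definition 9 (arrangements).** For finite sequences $\Pi_\alpha$ of pumps of type $\alpha$ ($\alpha\in N(S)$), the *arrangement* $(C_i;(\Pi_\alpha))$ is the tree obtained from $C_i$ by inserting, for each $\alpha$, the chain of pumps $\Pi_\alpha$ (from top to bottom) directly above $d_\alpha$.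

In the example of Section 7 with $j=3$, we can take $C_1$ to be $C_0$ without the pump $\pi_1$ between $A_1$ and $A_2$, and $d_{(A,\mathrm{sp})}=A_3$. The arrangement $(C_1;\Pi_{(A,\mathrm{sp})}=\pi_1)$, with the other sequence empty, has spine $A_2,A_1,A_3,s$.

*Removing a pump inside an arrangement.* Let $\pi_i$ be the pump of $C_{i-1}$ between $\xi$ and $\zeta$, of type $\alpha$. No $d_\beta$ is a node of $\pi_i$, so no chain is inserted above a node of $\pi_i$. The only chain that can touch $\pi_i$ from below is one above $\zeta$, namely if $\zeta=d_\alpha$; its top node again has label $\alpha$. So in $(C_{i-1};(\Pi_\beta))$ the context $\pi_i$ is still a pump, between $\xi$ and the top $\zeta'$ of the chain above $\zeta$ ($\zeta'=\zeta$ if there is none). Removing it gives exactly $(C_i;(\Pi_\beta))$.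

Start from $C_0$, which is the arrangement $(C_0;\text{empty sequences})$, and perform the following moves.

* (a) For $i=1,\dots,r$ go from $(C_{i-1};(\Pi_\beta))$ to $(C_i;(\Pi'_\beta))$, where $\Pi'_\alpha=\Pi_\alpha\pi_i$ for the type $\alpha$ of $\pi_i$, and $\Pi'_\beta=\Pi_\beta$ for $\beta\ne\alpha$.
* (b) Afterwards swap adjacent pumps in the sequences $\Pi_\alpha$ until each is sorted by isomorphism type, in some fixed order of the types.

The pumps come from subtrees of height at most $K^2+1$, so the number of isomorphism types (as labeled, colored, ordered contexts) is finite, with a bound that depends only on $G$. Moves preserve the number of nodes, so a nontrivial component never shrinks to its hole.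

For one move, let $\Theta$ be the set of letter occurrences of the one pump (move (a)) or two pumps (move (b)) that are moved. Then $|\Theta|\le2B$. Removing the moved pumps from the arrangement before the move and after the move gives the same tree; for (a) this is $(C_i;(\Pi_\beta))$. So *deleting $\Theta$ from the yields before and after gives the same pair of words.*

**Step 7 (each move is harmless).** The purpose is to show that after a move we are in exactly the situation in which we were before it, with the full margin. This is where the maximality of $\mu$ is used.

**Lemma 5.** Suppose the current whole tree is good for $n$, has maximum $\mu$ among the trees good for $n$, and has $W$ and its components as in Section 7. Apply one move (a) or (b) to one component. Then the new whole tree is good for $n$, has the same set of marked leaves at the same positions and hence the same $W$, has maximum $\mu$, and its other components are unchanged.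

*Proof.* Let $(U,V)$ and $(U',V')$ be the yields of the component before and after the move. By Section 8, $U'$ has the same multiset of letters as $U$, and $V'$ the same as $V$. So $\Psi$ of the whole yield is unchanged and still lies in $\Lambda$; $\delta(U')=\delta(U)$ and $\delta(V')=\delta(V)$; and $U',V'$ contain no crossing letters.

*The move is legal.* Deleting $\Theta$ from $U$ and from $U'$ gives the same word $\hat U$. Let $X'$ be a prefix of $U'$. Deleting $\Theta$ from $X'$ gives a prefix $\hat X$ of $\hat U$, and some prefix $X$ of $U$ becomes $\hat X$ when $\Theta$ is deleted. Each deleted letter changes $\delta$ by at most $1$. Hence
$$|\delta(X')-\delta(X)|\le2|\Theta|\le4B=D. \tag{5}$$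
If $U$ contains an internal move, then by (4) all offsets visited by $U$ lie in $[1+D,n_b-D]$; by (5) all offsets visited by $U'$ from the same start lie in $[1,n_b]$, so all its moves are legal. If $U$ contains no internal move, neither does $U'$, and the head stays put. The same holds for $V$ and $V'$. Since $\delta(U')=\delta(U)$ and $\delta(V')=\delta(V)$, the letters outside the component keep their head positions, and $U'$ and $V'$ start where $U$ and $V$ started. The new tree is a derivation tree of $G$, so its yield lies in $L(G)$, and we have just seen that it fits $n$. So the new tree is good for $n$.

*The margin is restored.* The old marked leaves lie outside the component (a marked hole counts as outside) and keep their positions, so they remain marked. The other letters outside the component keep their positions and stay unmarked. So $\mu$ of the new tree is the old, maximum value plus the number of marked letters in $U',V'$. Since the new tree is good for $n$, this number is $0$. Thus the set of marked leaves is the same, and $\mu$ is again maximum.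

*The decomposition persists.* The component, old or new, is a tree without nodes of $W$ or a context with a single hole, and it hangs from the same node of $W$. So ancestor relations between nodes outside it, and the lca's of nodes of $W$, are unchanged. Hence $W$ and the other components are unchanged. The new component has only unmarked letters, so (4) holds for it again. $\square$

Apply Lemma 5 to all moves for one component, then to all moves for the next one, and so on. This is a finite process. It ends with a tree $T^*$ good for the same $n$, in the following form.

**Normal form.** $T^*$ consists of at most $2M_0+1$ nodes in $W$ and at most $3(2M_0+1)$ components. Each component is a tree or context $S$ of height at most $K^2$, with at most $K$ chains inserted directly above distinct nodes $d_\alpha$ of $S$. Each chain has the form $\rho_1^{t_1}\rho_2^{t_2}\cdots\rho_h^{t_h}$, where $\rho_1,\dots,\rho_h$ is the finite list of isomorphism types of pumps of the type $\alpha$ in question that lie in trees of height at most $K^2+1$ and contain no crossing letters. (The pumps used contain no crossing letters because $U$ and $V$ never do.)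

## 10. Finitely many shapes and a Presburger formula

**Step 8 (semilinearity).** The purpose is to show that only finitely many patterns occur for all $n$ together, and that each pattern contributes a semilinear set.

**Definition 10.** A *shape* $\sigma$ is everything in a normal form except the exponents: a derivation tree $T^0$ of $G$ (the tree with all chains removed), and, for certain distinct nodes $d$ of $T^0$, the list $\rho_1,\dots,\rho_h$ of contexts without crossing letters that may be inserted above $d$. For an exponent vector $t$, let $T_\sigma(t)$ be the tree obtained by inserting the chains $\rho_1^{t_1}\cdots\rho_h^{t_h}$.

A tree $S$ of height at most $K^2$ has at most $1+3+\dots+3^{K^2}\le B$ nodes. So $T^0$ has at most $(2M_0+1)(1+3B)$ nodes, and there are at most $3(2M_0+1)K$ chains. The chains stand above distinct nodes, also across components: a hole belongs to one component only, and no node outside $W$ belongs to two. These bounds do not depend on $n$. *There are finitely many shapes.*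

In the example of Section 7, with the roles of $W$ and the components as there and $T^0$ the tree of $t^3su^3$ with a chain of $t_1$ copies of the pump with yield $(t,u)$ above $A_3$, the tree $T_\sigma(t_1)$ has yield $t^2\cdot t^{t_1}\cdot tsu\cdot u^{t_1}\cdot u^2$ (here the base $t$ is the letter and $t_1$ the exponent).

*The yield.* Each $T_\sigma(t)$ is a derivation tree of $G$. A chain $\rho_1^{t_1}\cdots\rho_h^{t_h}$, where $\rho_i$ has left and right yields $(u_i,v_i)$, contributes $u_1^{t_1}\cdots u_h^{t_h}$ on the left of the subtree at $d$ and $v_h^{t_h}\cdots v_1^{t_1}$ on its right. No chain is inserted inside a pump, so powers are not nested. Hence
$$z_\sigma(t)=g_0\,f_1^{\,t_{\iota(1)}}\,g_1\,f_2^{\,t_{\iota(2)}}\cdots f_q^{\,t_{\iota(q)}}\,g_q , \tag{6}$$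
where the words $f_i,g_i$ and the index map $\iota$ depend only on $\sigma$, and no $f_i$ contains a crossing letter.

*The formula.* The relation "$\Psi(z_\sigma(t))\in\Lambda$ and $z_\sigma(t)$ fits $n$" is Presburger definable in $(t,n)$, for these reasons.

* $\Psi(z_\sigma(t))$ is an affine function of $t$, and $\Lambda$ is semilinear.
* All crossing letters lie in the $g_i$, so their sequence is fixed. Within each visit of a block $b$ the starting offset is $1$ or $n_b$, and the offset after each letter of a $g_i$ is the starting offset plus an affine function of $t$. The requirements on it are linear: it lies in $[1,n_b]$, and it equals $n_b$ before a right crossing and $1$ before a left crossing.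
* Inside $f_i^{\,t_{\iota(i)}}$, let $A$ be the offset before this power; it is affine in $(t,n)$. The requirement is that for all $\tau$ with $0\le\tau<t_{\iota(i)}$ and every prefix $f'$ of $f_i$,
$$1\le A+\tau\,\delta(f_i)+\delta(f')\le n_b .$$
Since $\delta(f_i)$ and $\delta(f')$ are constants, this is a Presburger formula.

*Conclusion.* Let $Q_\sigma$ be the set of $n\in\mathbb N_{\ge1}^k$ for which some $t$ satisfies the relation. By Ginsburg–Spanier, $Q_\sigma$ is semilinear. By Lemma 2, every $n\in Q_\sigma$ is accepted. By Section 9, every accepted $n$ has a good tree in normal form, so it lies in some $Q_\sigma$. The set of accepted $n\in\mathbb N_{\ge1}^k$ is therefore the finite union $\bigcup_\sigma Q_\sigma$, which is semilinear. With Step 1, $Q(L)$ is semilinear, and by the quoted result $L$ is accepted by a one-way DCM. This proves Theorem 1. $\blacksquare$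

**Corollary.** For a bounded language $L$ the following are equivalent: (i) $L$ is bounded semilinear; (ii) $L$ is accepted by a one-way DCM; (iii) $L$ is accepted by a finite-crossing two-way NPCM.

*Proof.* (i)⇒(ii) is quoted. (ii)⇒(iii) is trivial: a one-way machine is a two-way machine that never moves left, so it crosses each boundary at most once, and the stack need not be used. (iii)⇒(i) is Theorem 1. $\square$

**Effectivity.** Given the machine, $w_1,\dots,w_k$ and $c$, all constants, the finite list of shapes and the Presburger formulas are computable. So a semilinear representation of $Q(L)$ can be constructed.

## 11. Crossings close to block ends

The crossing hypothesis entered the proof only through (3), and (3) speaks only about boundaries near block ends. For an input $a_1^{n_1}\cdots a_k^{n_k}$ with distinct letters, empty blocks omitted, let the *distance* of the boundary between offsets $j,j+1$ of a block of length $n_b$ be $\min(j,n_b-j)$, and give boundaries between consecutive blocks, end markers included, distance $0$. In a block of length $5$ the four inner boundaries have distances $1,2,2,1$.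

**Theorem 2.** Let $L\subseteq a_1^*\cdots a_k^*$ be accepted by a two-way NPCM such that for every $d$ there is $c_d$ such that, in every accepting computation, every boundary at distance $\le d$ is crossed at most $c_d$ times. Then $Q(L)$ is semilinear.

*Proof.* Split by support as in Step 1; the part with empty support has at most one point, and for the others we use only the letters that occur. Steps 2 to 8 use the crossing bound only in Lemma 3. A marked letter is a crossing move, at a boundary of distance $0$, or an internal move across a boundary between $j$ and $j+1$ with $j\le D$ or $n_b-j\le D$, which has distance at most $D$. Here $D$ depends only on the machine and the part, and there are at most $(k+1)+2Dk$ such boundaries. So (3) holds with $M_0=c_D(k+1+2Dk)$. The rest of the proof is unchanged. $\square$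

One cannot fix $d$ in advance, before the machine is given. To see this, let us give $E_1$ longer legs.

**Example A.** For no fixed $d$ does it suffice in Theorem 2 to bound the crossings at distance $\le d$: for every $d$ there is a two-way NPDA accepting a non-semilinear subset of $b^*a^*$ such that, in every accepting computation, each boundary at distance $\le d$ is crossed exactly once.

*Proof.* For $q\ge1$ let $E_q$ be $E_1$ with these changes: step 1 moves to offset $2q$ of the $a$-block; in a round, each push of $Y$ goes with a move of $q$ cells to the left, and each pop of $Y$ with a move of $3q$ cells to the right. Let $qy_i$ be the offset after round $i$, with $y_0=2$. Staying in the $a$-block on the left means $q(y_{i-1}-\kappa_i)\ge1$, that is, $0\le\kappa_i\le y_{i-1}-1$. As before, $y_i=y_{i-1}+2\kappa_i$, and acceptance means $n=qy_m$. By the computation of Section 1,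
$$Q(L(E_q))=\{(m,qy): y\text{ even},\ 2\le y\le3^m+1\},$$
which is not semilinear by Lemma 1.

Take $q=d+1$ and an accepting computation. Boundaries in the $b$-block and between blocks are crossed once. Once step 1 has reached offset $2q$, all offsets in the $a$-block are at least $q$, because $y_{i-1}-\kappa_i\ge1$. So the boundaries between $j$ and $j+1$ with $j\le q-1$ are crossed only in step 1, once.

Now let $n-q+1\le j\le n-1$. If all $\kappa_i=0$, then $n=2q$, and the boundary is crossed once, in step 1. Otherwise $y_m\ge4$ and $n\ge4q$, so step 1 ends at $2q\le n-2q$ and does not reach this boundary. A round with $\kappa_i>0$ starts at $qy_{i-1}\le q(y_m-2)=n-2q$. Its left sweep therefore does not cross the boundary. Its right sweep ends at $qy_i$, which is $n$ if $y_i=y_m$ and at most $n-2q$ otherwise; so it crosses the boundary, once, if and only if $y_i=y_m$. Since rounds with $\kappa_i>0$ strictly increase $y_i$, this happens for exactly one $i$ with $\kappa_i>0$, namely the last such $i$. So each boundary at distance $\le q-1=d$ is crossed exactly once. $\square$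

Neither example contradicts the theorems. We counted $2m+1$ crossings of one boundary for $E_1$ in Section 1, so $E_1$ is not finite-crossing, although Example B gives many of its inputs a 3-crossing accepting computation. And by Theorem 2, the machine $E_q$ must violate the crossing bound at some distance larger than $q-1$. This can be seen directly: with $\kappa_i=y_{i-1}-1$ in all rounds, the head returns to offset $q$ in every round, so the boundary between $q$ and $q+1$ is crossed $2m+1$ times, while $n=q(3^m+1)$. For $m\ge1$ this boundary has distance exactly $q$.
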